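# Global rigidity of direction–length frameworks is a generic property

## 1. Frameworks whose directions fix the shape up to scale

Place finitely many points in space. For some pairs we record the distance; for some pairs we record the line direction, without orientation and without length. When do these records determine the configuration, up to the obvious ambiguities? And can the answer depend on *which* generic points we placed, or only on which pairs were recorded?

Fix $d\ge 2$.

**Definition (framework).** A *direction–length framework* in $\mathbb R^d$ is a pair $(G,p)$, where $G=(V;D,L)$ is a mixed graph whose edge set is partitioned into direction edges $D$ and length edges $L$ (a pair of vertices may be joined by both), and $p:V\to\mathbb R^d$ is a realisation.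

Put $n=|V|$, $m=|L|$, orient every edge, and for $x\in\mathbb R^{dV}$ and $e=uv$ write $x_e=x(u)-x(v)$.

**Definition (equivalent, congruent, globally rigid).** $(G,q)$ is *equivalent* to $(G,p)$ if $\|q_e\|=\|p_e\|$ for all $e\in L$ and $q_e\in\mathbb R p_e$ for all $e\in D$. The multiple may be $0$, so the ends of a direction edge may coincide in $q$. The frameworks are *congruent* if $q(u)-q(v)=p(u)-p(v)$ for all $u,v\in V$, or $q(u)-q(v)=-(p(u)-p(v))$ for all $u,v\in V$; that is, $q=\pm p$ up to translation. $(G,p)$ is *globally rigid* if every framework equivalent to it is congruent to it.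

Rotations are not congruences here, since they change directions.

**Definition (generic).** $p$ is *generic* if its coordinates are algebraically independent over $\mathbb Q$: no nonzero polynomial over $\mathbb Q$ vanishes at them. A property is a *generic property* in $\mathbb R^d$ if, for every mixed graph $G$, either all generic realisations of $G$ have it or none does.

So at a generic $p$ every rational function over $\mathbb Q$ is defined, and is nonzero there unless it is identically zero. In particular, a matrix over $\mathbb Q(x)$ has the same rank at every generic $p$, namely its rank over $\mathbb Q(x)$.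

The direction constraints are linear, and everything below takes place inside their solution space. Let $\mathcal T\cong\mathbb R^d$ be the space of constant configurations (translations), and
$$W(x)=\{y\in\mathbb R^{dV}: y_e\in\mathbb Rx_e\ \ \forall e\in D\}.$$
Clearly $x\in W(x)$ and $\mathcal T\subseteq W(x)$. When $x_e\neq0$, the vectors $(x_e)_i\epsilon_j-(x_e)_j\epsilon_i$ ($i<j$, with $\epsilon_i$ the standard basis) span $x_e^\perp$: they lie in it, and $z$ is orthogonal to all of them iff $(x_e)_iz_j=(x_e)_jz_i$ for all $i,j$, which says $z\in\mathbb Rx_e$. Let $R_D(x)$ be the matrix with one row for each $e=uv\in D$ and each such vector $w$, with $w$ in the columns of $u$, $-w$ in the columns of $v$ and zeros elsewhere. Its entries are polynomials over $\mathbb Z$, and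
$$W(x)=\ker R_D(x)\qquad\text{if }x_e\ne0\ \ \forall e\in D. \tag{1}$$
Hence $\dim W(p)$ is the same for all generic $p$.

**Proposition 1.** Let $n\ge2$, let $p$ be generic, and suppose $\dim W(p)=d+1$. Then $(G,p)$ is globally rigid if and only if $L\ne\emptyset$. In particular, for such $G$ either all generic realisations are globally rigid or none is.

*Proof.* As $n\ge2$ and $p$ is generic, $p\notin\mathcal T$, so $W(p)=\mathbb Rp+\mathcal T$. An equivalent $q$ therefore has the form $cp+t$ with $t\in\mathcal T$. If $e\in L$, then $\|cp_e\|=\|p_e\|\neq0$ gives $c=\pm1$, so $q$ is congruent to $p$. If $L=\emptyset$, then $2p$ is equivalent but not congruent to $p$. The last sentence holds because $\dim W(p)$ is the same for all generic $p$. $\square$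

*Example.* Take a triangle $1,2,3$ with all three pairs in $D$, and put $\alpha=p(2)-p(1)$, $\beta=p(3)-p(2)$. A point of $W(p)$ has differences $\lambda\alpha$, $\mu\beta$ with $\lambda\alpha+\mu\beta\in\mathbb R(\alpha+\beta)$. As $\alpha,\beta$ are independent, $\lambda=\mu$. One length edge then makes the framework globally rigid.

What changes in general? Put $k=\dim W(p)-d$. Proposition 1 is the case $k=1$. When $k\ge2$, the lengths are quadratic equations in $k\ge 2$ unknowns with coefficients depending on $p$. The number of real solutions of such a system can vary with the coefficients, so it is not clear that "exactly one solution up to sign" is a property of $G$ alone.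

## 2. Two and three parameters by hand

Take vertices $1,2,3$ with $D=\{12,23\}$, with $\alpha,\beta$ as above, and $s=\alpha\cdot\beta$. Modulo translation, a point of $W(p)$ is a pair $(\lambda,\mu)$, with differences $\lambda\alpha$ and $\mu\beta$. So $k=2$, $p$ is $(1,1)$, and congruence is $(\lambda,\mu)\sim(-\lambda,-\mu)$.

**Lengths $12$ and $23$.** The equations are $\lambda^2=1$ and $\mu^2=1$: four solutions, two congruence classes.

**Lengths $12$ and $13$.** Up to sign $\lambda=1$, and $\|\alpha+\mu\beta\|^2=\|\alpha+\beta\|^2$ reads
$$(\mu-1)\big((\mu+1)\|\beta\|^2+2s\big)=0 .$$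
So $\mu=1$ or $\mu=-1-2s/\|\beta\|^2$. These coincide only if $\|\beta\|^2+s=0$, which genericity excludes; so again there are two classes. The second solution has $\mu=0$, so that vertex $3$ falls onto vertex $2$, only if $\|\beta\|^2+2s=0$; again this is excluded.

**Lengths $12$, $23$ and $13$.** Now $\lambda^2=\mu^2=1$ and $2\lambda\mu s=2s$. Since $s\neq0$ generically, $\lambda\mu=1$: one class, so the framework is globally rigid.

More generally, take a path with $j\ge1$ edges, each replaced by a parallel direction edge and length edge. Each $q_e=\pm p_e$ independently, so there are exactly $2^{j-1}$ congruence classes.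

In these examples the number of classes is $1$ or even. This is the clue: if a count that is not $1$ is always even, its parity should come from topology.

## 3. Rigidity, and the first theorem

**Definition (rigid).** $(G,p)$ is *rigid* if there is $\varepsilon>0$ such that every equivalent $(G,q)$ with $\|q(v)-p(v)\|<\varepsilon$ for all $v$ is congruent to $(G,p)$.

**Definition (rigidity matrix).** $R(G,p)$ has $d$ columns for each vertex. A length edge $uv$ gives one row, with $p(u)-p(v)$ in the columns of $u$, $p(v)-p(u)$ in those of $v$, zeros elsewhere. A direction edge $uv$ gives $d-1$ rows, one for each $w$ in a basis of the orthogonal complement of $p(u)-p(v)$, with $w$ in the columns of $u$, $-w$ in those of $v$, zeros elsewhere. $(G,p)$ is *infinitesimally rigid* if $\operatorname{rank}R(G,p)=dn-d$.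

We use one known fact about generic frameworks: *a generic framework is rigid if and only if it is infinitesimally rigid.* As ranks are constant on generic points, rigidity is a generic property.

To handle lengths, define the bilinear expression
$$J_x(y)=(x_e\cdot y_e)_{e\in L}\in\mathbb R^L,\qquad g(x)=J_x(x)=(\|x_e\|^2)_{e\in L}.$$
$J$ is symmetric in $x,y$ and does not change when $x$ or $y$ is translated. By definition,
$$q\text{ is equivalent to }p\iff q\in W(p)\ \text{ and }\ g(q)=g(p). \tag{2}$$
If $x_e\neq0$ for all $e\in D$, the direction rows of $R(G,x)$ kill exactly $W(x)$, so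
$$\ker R(G,x)=\{y\in W(x):J_x(y)=0\}. \tag{3}$$
This kernel contains $\mathcal T$. So, for such $x$, $(G,x)$ is infinitesimally rigid iff $J_x$ is injective on $W(x)/\mathcal T$. In that case
$$y\in W(x),\ g(y)=0\ \Longrightarrow\ y\in\mathcal T, \tag{4}$$
because $g(y)=0$ gives $y_e=0$ for all $e\in L$, hence $J_x(y)=0$.

**Theorem 2.** For every $d\ge2$ and every mixed graph $G$, either all generic realisations of $G$ in $\mathbb R^d$ are globally rigid or none are.

If $n=1$ everything is globally rigid. A framework that is not rigid has equivalent frameworks not congruent to it, so it is not globally rigid. As rigidity is a generic property, only graphs with $n\ge2$ whose generic realisations are rigid need work. **From now on $n\ge2$, and $p$ is generic with $(G,p)$ rigid, hence infinitesimally rigid, unless stated otherwise.**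

## 4. What genericity forces on an equivalent framework

An equivalent $q$ is usually not generic, but it shares all its measurements with a generic $p$. We extract three facts: direction edges do not collapse in $q$; $q$ is itself infinitesimally rigid; and the image of $J_q$ on $W(p)$ is contained in that of $J_p$. The tool is the dictionary between transcendence degree and rank.

**Field facts** (Lang, *Algebra*, Ch. VIII §5). All fields lie in $\mathbb R$. A derivation $F\to\mathbb R$ extends to any field $E$ with $F\subseteq E\subseteq\mathbb R$, and uniquely if $E/F$ is algebraic. For $z\in\mathbb R^N$ let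
$$T_z=\{v\in\mathbb R^N:\nabla P(z)\cdot v=0\ \text{ for all }P\in\mathbb Q[Z]\text{ with }P(z)=0\}.$$

* (F1) $\dim T_z=\operatorname{trdeg}_{\mathbb Q}\mathbb Q(z)$.
* (F2) If $p$ has algebraically independent coordinates and $h$ is a tuple of rational functions over $\mathbb Q$, then $\operatorname{im}dh_p=T_{h(p)}$. In particular $\operatorname{rank}dh_p=\operatorname{trdeg}_{\mathbb Q}\mathbb Q(h(p))$.

*Proof of (F1).* A derivation $\delta:\mathbb Q(z)\to\mathbb R$ gives $v=(\delta z_i)_i\in T_z$, since $P(z)=0$ implies $0=\delta(P(z))=\nabla P(z)\cdot v$; and $v$ determines $\delta$. Conversely, for $v\in T_z$ the rule $P(z)\mapsto\nabla P(z)\cdot v$ is a well-defined derivation on $\mathbb Q[z]$, and it extends to $\mathbb Q(z)$ by the quotient rule. So $T_z$ is isomorphic to the space of derivations $\mathbb Q(z)\to\mathbb R$. On the field generated by a transcendence basis chosen among the $z_i$, a derivation has arbitrary values on the basis; it extends uniquely to the algebraic extension $\mathbb Q(z)$. So the dimension is the transcendence degree.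

*Proof of (F2).* Let $z=h(p)$. If $P(z)=0$, the rational function $P\circ h$ vanishes at the generic $p$, hence identically, and the chain rule gives $\nabla P(z)\cdot dh_p=0$. So $\operatorname{im}dh_p\subseteq T_z$. If $v\in T_z$, take the derivation $\delta$ of $\mathbb Q(z)$ with $\delta z=v$, extend it to $\mathbb Q(p)$, and put $y=\delta p$. Then $v=\delta(h(p))=dh_p(y)$. $\square$

For example, with $h(x)=(x_1,x_1^2)$ and $z=(p_1,p_1^2)$, the space $T_z$ is the tangent line to the parabola at $z$, and the transcendence degree is $1$.

**The measurement map.** We encode the measurements by rational functions. On $U=\{x:(x_e)_1\ne0\ \forall e\in D\}$, which contains all generic points, put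
$$f(x)=\Big(\big(\|x_e\|^2\big)_{e\in L},\ \big((x_e)_i/(x_e)_1\big)_{e\in D,\,2\le i\le d}\Big).$$
Its derivative is
$$df_x(y)=\Big(2J_x(y),\ \Big(\tfrac{(y_e)_i(x_e)_1-(x_e)_i(y_e)_1}{(x_e)_1^2}\Big)_{e\in D,\,i\ge2}\Big). \tag{5}$$
The entries belonging to $e\in D$ vanish iff $y_e=\frac{(y_e)_1}{(x_e)_1}x_e$, i.e. iff $y_e\in\mathbb Rx_e$. So the direction part of $df_x(y)$ vanishes iff $y\in W(x)$. Moreover, for a set $R$ of edges, if $f_R$ denotes the part of $f$ belonging to $R$, then $d(f_R)_x$ has the same kernel, hence the same rank, as the rows of $R(G,x)$ belonging to $R$.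

**Lemma 3 (no collapse).** If $q$ is equivalent to the generic rigid $p$, then $q_e\neq0$ for all $e\in D$.

*Proof.* **Step 1: contract the collapsed edges.** We want to bound $\operatorname{rank}R(G,p)$ if something collapses. Let $D_0=\{e\in D:q_e=0\}$ and suppose $D_0\neq\emptyset$. Let $C_1,\dots,C_r$ be the vertex sets of the components of $(V,D_0)$, let $s_i=|C_i|$, and let $c\ge1$ be the number of $i$ with $s_i\ge2$. As $q$ is constant on each $C_i$, every direction edge inside some $C_i$ lies in $D_0$. No length edge lies inside a $C_i$, since $\|q_e\|=\|p_e\|\ne0$ for $e\in L$. So the edges of $R=(L\cup D)\setminus D_0$ all join different classes.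

**Step 2: bound the rows of $R$.** For $e\in D\cap R$, $q_e$ is a nonzero multiple of $p_e$, so $f_R(q)$ is defined and equals $f_R(p)$. The entries of $f_R(q)$ lie in the field generated by the $d(r-1)$ coordinates of the differences $q(C_i)-q(C_1)$, where $q(C_i)$ is the common value of $q$ on $C_i$. By (F2), the rows of $R$ in $R(G,p)$ have rank $\operatorname{trdeg}\mathbb Q(f_R(p))\le d(r-1)$.

**Step 3: bound the rows of $D_0$.** The rows of $D_0$ inside a class $C_i$ with $s_i\ge2$ use only the $ds_i$ columns of $C_i$. They are annihilated by the translations of $C_i$ and by $p|_{C_i}$, which is not constant. So their rank is at most $ds_i-d-1$. A class with $s_i=1$ has no such rows, and $ds_i-d=0$.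

**Step 4: add up.**
$$\operatorname{rank}R(G,p)\le d(r-1)+\sum_{i=1}^r(ds_i-d)-c=dn-d-c<dn-d,$$
which contradicts infinitesimal rigidity. $\square$

**Lemma 4.** Let $p$ be generic ($(G,p)$ not necessarily rigid), and let $q$ be equivalent to $p$ with $q_e\neq0$ for all $e\in D$. Then $W(q)=W(p)$ and $J_q(W(p))\subseteq J_p(W(p))$. If $(G,p)$ is rigid, then $(G,q)$ is infinitesimally rigid.

*Proof.* **Step 1: compare tangent images.** For $e\in D$, $q_e$ is a nonzero multiple of $p_e$. So $W(q)=W(p)$, $q\in U$, and $f(q)=f(p)=:z$. If $P\in\mathbb Q[Z]$ and $P(z)=0$, then $P\circ f$ vanishes at the generic $p$, hence on all of $U$, so $\nabla P(f(x))\cdot df_x=0$ on $U$. At $x=q$ this says $\operatorname{im}df_q\subseteq T_z$. By (F2), $\operatorname{im}df_p=T_z$. So $\operatorname{im}df_q\subseteq\operatorname{im}df_p$.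

**Step 2: read off the length part.** Let $y\in W(p)=W(q)$. By (5), $df_q(y)=(2J_q(y),0)$, and by Step 1 this equals $df_p(y')$ for some $y'$. Its direction part is zero, so $y'\in W(p)$, and $J_q(y)=J_p(y')\in J_p(W(p))$.

**Step 3: infinitesimal rigidity of $q$.** Let $(G,p)$ be rigid. By (F2), $\operatorname{trdeg}\mathbb Q(f(q))=\operatorname{trdeg}\mathbb Q(f(p))=\operatorname{rank}df_p=dn-d$. Fix a vertex $v_0$. The field $\mathbb Q(f(q))$ is contained in the one generated by the $dn-d$ coordinates of the differences $q(v)-q(v_0)$, $v\neq v_0$, so these are algebraically independent. Write the rigidity matrix with the polynomial direction rows of $R_D$. At $p$ some $(dn-d)$-minor is nonzero. This minor is a polynomial over $\mathbb Q$ in the differences $x(v)-x(v_0)$, not identically zero, so it does not vanish at $q$. $\square$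

The example with lengths $12$ and $13$ shows the role of genericity in Lemma 3: if $\|\beta\|^2+2s=0$, the solution $\mu=0$ does collapse an edge.

## 5. Parity from a mod 2 degree

Recall the mod 2 degree. Let $\phi:M\to S$ be a smooth map from a closed manifold to a connected manifold of the same dimension. A point $c\in S$ is a regular value if $d\phi$ is an isomorphism at every point of $\phi^{-1}(c)$. Then $\phi^{-1}(c)$ is finite, and its cardinality modulo $2$ is the same for all regular values. A point outside the image is a regular value with empty fibre, so if $\phi$ is not onto, every regular fibre has even cardinality.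

The next proposition isolates what we need: a linear space $A$ that captures all equivalent frameworks, and a target $\Lambda$ of the same dimension.

**Proposition 5.** Let $(G,p)$ be generic and rigid, and let $A\subseteq W(p)$ be a linear subspace with $p\in A$ and $A\cap\mathcal T=0$, such that every framework equivalent to $(G,p)$ has a translate in $A$. Let $\Lambda\subseteq\mathbb R^L$ be a linear subspace with $\dim\Lambda=\dim A=a\ge2$ and $g(A)\subseteq\Lambda$. Then the number of congruence classes of frameworks equivalent to $(G,p)$ is finite and even.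

*Proof.* **Step 1: the map.** If $0\ne x\in A$, then $x\notin\mathcal T$, so $g(x)\ne0$ by (4). As $g$ is homogeneous quadratic, $g(-x)=g(x)$, and we get a smooth map
$$\bar g:\mathbb P(A)\to S(\Lambda),\qquad [x]\mapsto g(x)/\|g(x)\|,$$
from the closed $(a-1)$-manifold $\mathbb P(A)\cong\mathbb{RP}^{a-1}$ to the unit sphere $S(\Lambda)\cong S^{a-1}$, which is connected because $a\ge2$.

**Step 2: it is not onto.** Let $c=g(p)/\|g(p)\|\in S(\Lambda)$. All coordinates of $g$ are nonnegative, while $-c$ has a negative coordinate. So $-c$ is not in the image.

**Step 3: the fibre over $c$ is the set of congruence classes.** A line in $\bar g^{-1}(c)$ contains exactly one pair $\pm x$ with $g(x)=g(p)$, and then $x$ is equivalent to $p$ by (2). Conversely, every $q$ equivalent to $p$ has a translate in $A$. That translate is unique because $A\cap\mathcal T=0$, and it satisfies $g=g(p)$. If $q_2=\pm q_1+t$ with $t\in\mathcal T$, their translates in $A$ are equal up to the same sign, and conversely. So $\bar g^{-1}(c)$ is in bijection with the congruence classes.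

**Step 4: $c$ is a regular value.** Let $x\in A$ with $g(x)=g(p)$. By Lemmas 3 and 4, $W(x)=W(p)$ and $(G,x)$ is infinitesimally rigid, so $J_x$ is injective on $W(p)/\mathcal T$, and hence on $A$. Since $g(A)\subseteq\Lambda$, the derivative $dg_x=2J_x|_A$ maps $A$ into $\Lambda$. It is injective, and the dimensions agree, so it is an isomorphism. It sends $x$ to $2g(x)$, so it induces an isomorphism $A/\mathbb Rx\to\Lambda/\mathbb Rg(x)$. Under the identifications of the tangent spaces of $\mathbb P(A)$ at $[x]$ and $S(\Lambda)$ at $c$ with these quotients, up to nonzero scalars, this is $d\bar g_{[x]}$. So $d\bar g_{[x]}$ is an isomorphism.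

**Step 5: conclude.** By Steps 2 and 4, $\bar g^{-1}(c)$ is finite of even cardinality. Step 3 finishes the proof. $\square$

**When $m=k$.** Choose a complement $W'\ni p$ of $\mathcal T$ in $W(p)$, so $\dim W'=k$. If $m=k\ge2$, take $A=W'$ and $\Lambda=\mathbb R^L$: the number of classes is even. It is also at least $1$, since it counts the class of $p$. So the framework is not globally rigid, whatever the generic $p$. This explains the first two cases of Section 2. In the first, with $\|\alpha\|=\|\beta\|=1$, the map $\bar g$ is $[\lambda:\mu]\mapsto(\lambda^2,\mu^2)/\sqrt{\lambda^4+\mu^4}$; its image is a quarter circle, and the fibre over $(1,1)/\sqrt2$ is $\{[1:1],[1:-1]\}$.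

**Where this stops.** Infinitesimal rigidity gives $m\ge k$. If $m>k$, one might keep $A=W'$ and look for a $k$-dimensional $\Lambda$. For the triangle with all three lengths,
$$g(\lambda,\mu)=\big(\lambda^2\|\alpha\|^2,\ \mu^2\|\beta\|^2,\ \lambda^2\|\alpha\|^2+2\lambda\mu s+\mu^2\|\beta\|^2\big),$$
and since $s\neq0$ and $\lambda^2,\lambda\mu,\mu^2$ are independent functions, $g(W')$ spans $\mathbb R^3$ while $k=2$. Alternatively, one might count using only $k$ of the lengths and then impose the others. Here the lengths $12,23$ give two classes and the third length removes one of them: parity is lost. So we must shrink $A$ *before* counting, using a condition that every equivalent framework satisfies, and shrink it so that $g(A)$ spans only $\dim A$ dimensions.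

## 6. Stress forms and the invariant $\kappa$

Lemma 4 supplies the condition: $J_q(W(p))\subseteq J_p(W(p))$. We restate it through the vectors orthogonal to $J_p(W(p))$.

**Definition (stress forms).** Let $\Omega(x)=J_x(W(x))^\perp\subseteq\mathbb R^L$. For $\omega\in\Omega(x)$ let
$$B_\omega(y,y')=\langle\omega,J_y(y')\rangle=\sum_{e\in L}\omega_e\,y_e\cdot y'_e ,$$
a symmetric bilinear form on $W(x)$, with radical $K_\omega(x)=\{y\in W(x):B_\omega(y,u)=0\ \forall u\in W(x)\}$. Let
$$K(x)=\bigcap_{\omega\in\Omega(x)}K_\omega(x)=\{y\in W(x):J_y(W(x))\subseteq J_x(W(x))\}.$$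

The two descriptions of $K(x)$ agree because $J_x(W(x))=\Omega(x)^\perp$. (At $p$, the vectors in $\Omega(p)$ are the length parts of row dependencies of $R(G,p)$: a functional vanishing on $W(p)$ is a combination of direction rows.) Since $B_\omega(x,u)=\langle\omega,J_x(u)\rangle=0$ and $J$ ignores translations,
$$\mathbb Rx+\mathcal T\subseteq K(x)\subseteq K_\omega(x). \tag{6}$$

By Lemmas 3 and 4,
$$\text{every }q\text{ equivalent to }p\text{ lies in }K(p)\subseteq K_\omega(p)\text{ for each }\omega\in\Omega(p). \tag{7}$$

**Definition ($\kappa$).** $\displaystyle\kappa(G,p)=\min_{\omega\in\Omega(p)}\dim K_\omega(p)-d$. By (6) and $p\notin\mathcal T$, $\kappa\ge1$.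

*Example (triangle).* Let $D=\{12,23\}$, $L=\{12,23,13\}$, so $k=2$, $m=3$. At $p$,
$$J_p(\lambda,\mu)=\big(\lambda\|\alpha\|^2,\ \mu\|\beta\|^2,\ (\alpha+\beta)\cdot(\lambda\alpha+\mu\beta)\big),$$
and $\omega\perp J_p(W)$ gives, up to scale, $\omega=\big(-(1+s/\|\alpha\|^2),\,-(1+s/\|\beta\|^2),\,1\big)$. Then
$$B_\omega\big((\lambda,\mu),(\lambda,\mu)\big)=-(\|\alpha\|^2+s)\lambda^2-(\|\beta\|^2+s)\mu^2+\|\lambda\alpha+\mu\beta\|^2=-s(\lambda-\mu)^2 .$$
As $s\ne0$, the radical modulo $\mathcal T$ is the line $\lambda=\mu$, i.e. $\mathbb Rp$. So $\kappa=1$.

*Example (triangle with a tail).* Add a vertex $4$ with $\gamma=p(4)-p(3)$ and both a direction and a length edge $34$. Then $k=3$, with coordinates $(\lambda,\mu,\nu)$, and $m=4$. Applying $\omega\perp J_p(W)$ to $(0,0,1)$ gives $\omega_{34}\|\gamma\|^2=0$, so the stress is the one above with $\omega_{34}=0$. Now the radical modulo $\mathcal T$ is $\{\lambda=\mu\}$, of dimension $2$, so $\kappa=2$. On it,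
$$g=\lambda^2\big(\|\alpha\|^2,\|\beta\|^2,\|\alpha+\beta\|^2,0\big)+\nu^2\big(0,0,0,\|\gamma\|^2\big).$$
A quadratic map on a plane could span three dimensions, from $\lambda^2,\lambda\nu,\nu^2$. This one spans two, which is exactly what Proposition 5 wants. In Section 7 we prove that this always happens, provided $\omega$ has maximal rank.

**Theorem 6.** Let $n\ge2$ and let $(G,p)$ be a generic rigid framework in $\mathbb R^d$, $d\ge2$.

1. $\kappa(G,p)$ depends only on $G$ (and $d$).
2. If $\kappa=1$, then $(G,p)$ is globally rigid. If $\kappa\ge2$, the number of congruence classes of frameworks equivalent to $(G,p)$ is finite and even (so at least $2$).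

Hence $(G,p)$ is globally rigid iff some $\omega\in\Omega(p)$ has $B_\omega|_{W(p)}$ of the maximum possible rank $k-1$. Moreover, the number of congruence classes is always $1$ or even.

The rank statement is a translation of $\kappa=1$: $\operatorname{rank}B_\omega|_{W(p)}=k+d-\dim K_\omega(p)\le k-1$ by (6), with equality for some $\omega$ iff $\kappa=1$.

**Theorem 6 implies Theorem 2.** By Section 3 we may assume $n\ge2$ and that the generic realisations of $G$ are rigid. Then they share one value of $\kappa$. If it is $1$, all are globally rigid; if it is at least $2$, none is. $\square$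

Part 1 is proved by writing the stress forms with rational functions of $x$. We include what Section 7 needs near $p$.

**Lemma 7.** There is an open set $O\subseteq\mathbb R^{dV}$ containing all generic configurations, with $x_e\ne0$ for all $x\in O$, $e\in D$, and there are maps $b_1,\dots,b_{k+d}:O\to\mathbb R^{dV}$ and $\omega_1,\dots,\omega_{m-k}:O\to\mathbb R^L$ with entries in $\mathbb Q(x)$ and no poles in $O$, such that for $x\in O$: $(b_i(x))$ is a basis of $W(x)$, $(G,x)$ is infinitesimally rigid, and $(\omega_j(x))$ is a basis of $\Omega(x)$. Put $\omega(x,t)=\sum_jt_j\omega_j(x)$ and $N(x,t)=\big(B_{\omega(x,t)}(b_i(x),b_j(x))\big)_{i,j}$, and let $\rho$ be the rank of $N$ over $\mathbb Q(x,t)$. Then $\operatorname{rank}N\le\rho$ on $O\times\mathbb R^{m-k}$. For every generic $p$, $\max_t\operatorname{rank}N(p,t)=\rho$, so $\kappa(G,p)=k-\rho$.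

*Proof.* **Step 1: a rational basis of $W(x)$.** By (1), $W(x)=\ker R_D(x)$ wherever $x_e\neq0$ on $D$. Choose a nonzero minor of $R_D$ of maximal size over $\mathbb Q(x)$. Larger minors vanish identically, so wherever the chosen minor is nonzero, the rank of $R_D(x)$ is that size. There Cramer's rule gives a basis $b_i(x)$ of the kernel with rational entries. There are $k+d=\dim W(p)$ of them.

**Step 2: a rational basis of $\Omega(x)$.** The matrix with columns $J_x(b_i(x))$ has, over $\mathbb Q(x)$, the same rank as at a generic $p$. This rank is $k$, because $J_p$ on $W(p)$ has kernel $\mathcal T$. Choose a nonzero $k\times k$ minor. Wherever it is nonzero the matrix has rank exactly $k$, and Cramer's rule gives a basis $\omega_1,\dots,\omega_{m-k}$ of its left kernel, which is $\Omega(x)$.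

**Step 3: the set $O$.** Let $O$ be the set where $x_e\neq0$ ($e\in D$) and the two chosen minors and all denominators are nonzero. It is open, and it contains every generic point. On $O$, $J_x$ has rank $k$ on the $(k+d)$-dimensional $W(x)$, so its kernel is $\mathcal T$ and $(G,x)$ is infinitesimally rigid.

**Step 4: the rank of $N$.** Minors of $N$ of size greater than $\rho$ vanish identically, so $\operatorname{rank}N\le\rho$. Some $\rho\times\rho$ minor is nonzero; as a polynomial in $t$ it has a coefficient that is a nonzero element of $\mathbb Q(x)$. This coefficient does not vanish at generic $p$, so the minor is a nonzero polynomial in $t$ there, and some $t$ gives $\operatorname{rank}N(p,t)=\rho$. Finally $\dim K_{\omega(x,t)}(x)=k+d-\operatorname{rank}N(x,t)$, so $\kappa(G,p)=(k+d-\rho)-d=k-\rho$. $\square$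

Since $k$ and $\rho$ depend only on $G$ and $d$, Theorem 6(1) is proved.

## 7. On the radical of a maximal-rank stress, lengths span only $\kappa$ dimensions

Fix $t_0$ with $\operatorname{rank}N(p,t_0)=\rho$. Put $\omega_0=\omega(p,t_0)$, $W=W(p)$ and $K_0=K_{\omega_0}(p)$, so $\dim K_0=\kappa+d$. Choose a complement $W'\ni p$ of $\mathcal T$ in $W$ and set $K'=K_0\cap W'$. As $\mathcal T\subseteq K_0$, we have $K_0=K'\oplus\mathcal T$ and $\dim K'=\kappa$. Also $p\in K'$.

The idea is to move both the configuration $x$ and the stress. Consider the set of all stresses $\omega\in\Omega(x)$ with $x\in W'$ near $p$ and $\omega$ near $\omega_0$. Differentiating the orthogonality between a stress and $J_x(W)$ will show that $g(x)$ is normal to this set at every stress of $x$. But $K'$ consists, near $p$, of configurations having the *same* stress $\omega_0$. So all their $g(x)$ lie in one and the same normal space, provided the set is a manifold. Maximality of the rank ensures that it is.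

**Lemma 8.** There is a linear subspace $\Lambda\subseteq\mathbb R^L$ with $\dim\Lambda=\kappa$ and $g(K')\subseteq\Lambda$.

*Proof.* **Step 1: parametrise the nearby stresses.** If $x\in W'$ is close to $p$, then $x\in O$; and for $e\in D$, $x_e$ is a nonzero multiple of $p_e$, so $W(x)=W$. Rank cannot drop under small changes, and $\operatorname{rank}N\le\rho$. So there is an open neighbourhood $Y$ of $(p,t_0)$ in $W'\times\mathbb R^{m-k}$, a space of dimension $m$, on which $x\in O$, $W(x)=W$ and $\operatorname{rank}N(x,t)=\rho$. Define
$$\Phi:Y\to\mathbb R^L,\qquad\Phi(x,t)=\omega(x,t)\in\Omega(x).$$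

**Step 2: differentiate the orthogonality.** For each fixed $u\in W$ we have $\langle\Phi(x,t),J_x(u)\rangle=0$ on $Y$. As $J_x(u)$ is linear in $x$, differentiating in direction $(\xi,\tau)\in W'\times\mathbb R^{m-k}$ gives
$$\langle d\Phi_{(x,t)}(\xi,\tau),J_x(u)\rangle+\langle\Phi(x,t),J_\xi(u)\rangle=0\qquad(u\in W). \tag{8}$$
The second term is $B_{\Phi(x,t)}(\xi,u)$.

**Step 3: $\Phi$ has constant rank $m-\kappa$.** We show that $(\xi,\tau)\mapsto\xi$ maps $\ker d\Phi_{(x,t)}$ bijectively onto $K_{\Phi(x,t)}(x)\cap W'$.

If $d\Phi(\xi,\tau)=0$, then (8) gives $B_{\Phi(x,t)}(\xi,u)=0$ for all $u\in W$, so $\xi\in K_{\Phi(x,t)}(x)\cap W'$. If moreover $\xi=0$, then $0=d\Phi(0,\tau)=\sum_j\tau_j\omega_j(x)$, so $\tau=0$. This shows that the map is well defined and injective.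

For surjectivity, let $\xi\in K_{\Phi(x,t)}(x)\cap W'$. Then (8) with $\tau=0$ says $d\Phi(\xi,0)\in J_x(W)^\perp=\Omega(x)$. So $d\Phi(\xi,0)=\sum_j\tau'_j\omega_j(x)=d\Phi(0,\tau')$ for some $\tau'$, and $(\xi,-\tau')\in\ker d\Phi$.

Since $\mathcal T\subseteq K_{\Phi(x,t)}(x)$, it follows that $\dim\ker d\Phi_{(x,t)}=\dim K_{\Phi(x,t)}(x)-d=k-\rho=\kappa$ on all of $Y$.

**Step 4: define $\Lambda$.** By the constant rank theorem, after shrinking $Y$ around $(p,t_0)$, $\Sigma=\Phi(Y)$ is a submanifold of dimension $m-\kappa$, and $\operatorname{im}d\Phi_{(x,t)}=T_{\Phi(x,t)}\Sigma$ for *every* $(x,t)\in Y$. So this image depends only on the value $\Phi(x,t)$. Let $\Lambda=(T_{\omega_0}\Sigma)^\perp$; then $\dim\Lambda=\kappa$.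

**Step 5: configurations in $K'$ near $p$ share the stress $\omega_0$.** Let $x\in K'$ be close to $p$. For all $u\in W=W(x)$, $\langle\omega_0,J_x(u)\rangle=B_{\omega_0}(x,u)=0$, because $x\in K_0$. So $\omega_0\in\Omega(x)$, and $\omega_0=\omega(x,t_x)$ for a unique $t_x$. As the basis $\omega_j(x)$ is continuous in $x$, so is $t_x$, and $t_p=t_0$. So $(x,t_x)\in Y$ if $x$ is close enough to $p$, and $\Phi(x,t_x)=\omega_0$.

**Step 6: $g(x)$ is normal to $\Sigma$ at $\omega_0$.** Use (8) at $(x,t_x)$ with $u=x$:
$$\langle d\Phi_{(x,t_x)}(\xi,\tau),g(x)\rangle=-\langle\omega_0,J_\xi(x)\rangle=-\langle\omega_0,J_x(\xi)\rangle=0,$$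
since $\xi\in W$ and $\omega_0\in\Omega(x)$. So $g(x)\perp\operatorname{im}d\Phi_{(x,t_x)}=T_{\omega_0}\Sigma$, i.e. $g(x)\in\Lambda$.

**Step 7: from near $p$ to all of $K'$.** The condition $g(x)\in\Lambda$ is the vanishing of finitely many polynomials in $x\in K'$. They vanish near $p$, hence on all of $K'$. $\square$

*Example (triangle with a tail, continued).* For $x=(\lambda,\mu,\nu)$ near $p=(1,1,1)$ put $\theta=\mu/\lambda$. The stresses of $x$ are
$$t\Big(-\big(1+\theta s/\|\alpha\|^2\big),\ -\big(1+s/(\theta\|\beta\|^2)\big),\ 1,\ 0\Big).$$
So $\Sigma$ is a surface with parameters $(\theta,t)$, of dimension $2=m-\kappa$. At $\theta=t=1$ its tangent plane is spanned by $\omega_0$ and $(-s/\|\alpha\|^2,\,s/\|\beta\|^2,\,0,\,0)$. A vector $(a_1,a_2,a_3,a_4)$ orthogonal to the second has $a_1/\|\alpha\|^2=a_2/\|\beta\|^2$; if this ratio is $r$, orthogonality to $\omega_0$ gives $a_3=r(\|\alpha\|^2+\|\beta\|^2+2s)=r\|\alpha+\beta\|^2$. So $\Lambda$ is spanned by $(\|\alpha\|^2,\|\beta\|^2,\|\alpha+\beta\|^2,0)$ and $(0,0,0,1)$, as found in Section 6.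

## 8. Counting on the radical: proof of Theorem 6(2)

Keep the notation of Section 7. By (7), every framework equivalent to $p$ lies in $K_0=K'\oplus\mathcal T$, so it has a translate in $K'$. Also $L\neq\emptyset$, since otherwise $J_p=0$ and $p\in\ker R(G,p)\setminus\mathcal T$ by (3).

**Case $\kappa=1$.** We are back in the situation of Proposition 1, with $K_0$ in the role of $W(p)$. By (6) and dimensions, $K_0=\mathbb Rp+\mathcal T$, so an equivalent $q$ is $cp+t$ with $t\in\mathcal T$. A length edge gives $c^2=1$. So $q$ is congruent to $p$, and $(G,p)$ is globally rigid.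

**Case $\kappa\ge2$.** Apply Proposition 5 with $A=K'$ and the $\Lambda$ of Lemma 8. The hypotheses hold: $p\in K'\subseteq W$, $K'\cap\mathcal T=0$, every equivalent framework has a translate in $K'$, $\dim\Lambda=\dim K'=\kappa\ge2$, and $g(K')\subseteq\Lambda$. So the number of congruence classes is finite and even. It counts the class of $p$, so it is at least $2$, and $(G,p)$ is not globally rigid. $\square$

This proves Theorem 6, and with it Theorem 2: global rigidity is a generic property of direction–length frameworks in $\mathbb R^d$ for every $d\ge2$.

## 9. Stress criteria, path examples, and redundant lengths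

**Corollary 9.** For a generic rigid $(G,p)$ with $n\ge2$, the following are equivalent:

1. $(G,p)$ is globally rigid;
2. $K(p)=\mathbb Rp+\mathcal T$;
3. some $\omega\in\Omega(p)$ has $K_\omega(p)=\mathbb Rp+\mathcal T$, i.e. $\operatorname{rank}B_\omega|_{W(p)}=k-1$.

*Proof.* (3) implies (2) by (6). (2) implies (1): by (7) an equivalent $q$ lies in $K(p)$, so $q=cp+t$ with $t\in\mathcal T$, and a length edge gives $c=\pm1$. (1) implies (3): $\kappa\ge2$ excludes global rigidity by Theorem 6, so $\kappa=1$, which is (3). $\square$

**Path examples.** The paths of Section 2 with doubled edges are rigid: every equivalent $q$ has $q_e=\pm p_e$ on each edge, and all signs are $+$ when $q$ is close to $p$. They have exactly $2^{j-1}$ classes. So the values $1,2,4,8,\dots$ all occur in Theorem 6, and both alternatives "$1$" and "even" are realised.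

**Proposition 10.** If a generic $(G,p)$ with $n\ge 2$ is globally rigid and $|L|\ge2$, then $(G-e,p)$ is rigid for every $e\in L$.

*Proof.* Since $G$ and $G-e$ have the same direction edges, they have the same $W(p)$. Global rigidity implies rigidity, so $(G,p)$ is infinitesimally rigid. Suppose $(G-e,p)$ is not rigid.

**Step 1: the coordinate $e$ is in the image.** $(G-e,p)$ is not infinitesimally rigid, so there is $y\in W(p)\setminus\mathcal T$ with $J_p(y)$ zero outside the coordinate $e$. As $(G,p)$ is infinitesimally rigid, $J_p(y)\neq0$. So the coordinate vector $1_e$ lies in $J_p(W(p))$.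

**Step 2: a nearby framework lies in $K(p)$.** As $(G-e,p)$ is not rigid, there are $q$ arbitrarily close to $p$ with $(G-e,q)$ equivalent but not congruent to $(G-e,p)$; take one with $q_{e'}\neq0$ for all $e'\in D$. Lemma 4, which does not need rigidity for this part, applies to $G-e$: for each $y\in W(p)$ there is $y'\in W(p)$ with $J_q(y)-J_p(y')\in\mathbb R1_e\subseteq J_p(W(p))$, where $J$ is formed for $G$. So $J_q(W(p))\subseteq J_p(W(p))$. As also $q\in W(p)$, we get $q\in K(p)$, formed for $G$.

**Step 3: contradiction.** By Corollary 9, $K(p)=\mathbb Rp+\mathcal T$, so $q=cp+t$ with $t\in\mathcal T$. A length edge $e'\ne e$ exists, because $|L|\ge2$, and it gives $c=\pm1$. So $q$ is congruent to $p$, a contradiction. $\square$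

For the globally rigid triangle of Section 2 ($D=\{12,23\}$, all three lengths), removing length $13$ or $23$ leaves the two frameworks with two classes treated there. Both are rigid, as Proposition 10 says, and neither is globally rigid.
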